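\title{The Stanley depth of a monomial ideal can be smaller than that of its quotient}

\begin{abstract}
A conjecture of Herzog asserts that $\operatorname{sdepth}(I)\ge\operatorname{sdepth}(R/I)$ for every nonzero proper monomial ideal $I$ of a polynomial ring $R$. We show that this is false over every field, already for squarefree monomial ideals, and that the difference $\operatorname{sdepth}(R/I)-\operatorname{sdepth}(I)$ can be arbitrarily large. The counterexamples are products of squarefree Veronese ideals in disjoint sets of variables. The proof is elementary: a dimension count determines $\operatorname{sdepth}(I)$, and an explicit partition of a family of sets into intervals bounds $\operatorname{sdepth}(R/I)$ from below.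
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb K$ be a field and let $R=\mathbb K[x_1,\dots,x_n]$ carry its standard $\mathbb Z^n$-grading, in which the degree of a monomial is its exponent vector. A \emph{Stanley decomposition} of a finitely generated $\mathbb Z^n$-graded $R$-module $N$ is a finite direct sum of $\mathbb K$-vector spaces
\[
\mathcal D:\qquad N=\bigoplus_{i=1}^{r}u_i\,\mathbb K[Z_i],
\]
where each $u_i\in N$ is homogeneous, each $Z_i$ is a subset of $\{x_1,\dots,x_n\}$, and each $u_i\mathbb K[Z_i]$ is a free $\mathbb K[Z_i]$-module, that is, $fu_i\ne0$ for every nonzero $f\in\mathbb K[Z_i]$. One sets $\operatorname{sdepth}(\mathcal D)=\min_i|Z_i|$, and the \emph{Stanley depth} $\operatorname{sdepth}(N)$ is the maximum of $\operatorname{sdepth}(\mathcal D)$ over all Stanley decompositions $\mathcal D$ of $N$. So $\operatorname{sdepth}(N)\ge d$ means that $N$ can be cut into copies of polynomial rings, each in at least $d$ variables.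

A monomial ideal $I$ divides the monomials of $R$ into two sets: those in $I$ form a basis of $I$, and the classes of the others form a basis of $R/I$. It is natural to ask which of the two sets can be cut into larger pieces, and the simplest cases favor the ideal. If $I\ne0$, no summand of a Stanley decomposition of $R/I$ uses all $n$ variables, because $I$ annihilates $R/I$; so $\operatorname{sdepth}(R/I)\le n-1$, while a principal ideal $I=uR$ has Stanley depth $n$. For the maximal ideal $\mathfrak m=(x_1,\dots,x_n)$ we have $\operatorname{sdepth}(R/\mathfrak m)=0$, while $\mathfrak m=\bigoplus_i x_i\mathbb K[x_i,\dots,x_n]$ gives $\operatorname{sdepth}(\mathfrak m)\ge1$. Ordinary depth points the same way: the projective dimension of $R/I$ exceeds that of $I$ by one, so the Auslander--Buchsbaum formula gives $\operatorname{depth}(I)=\operatorname{depth}(R/I)+1$. A conjecture of Herzog, which we take in the form stated in \cite{source}, asserts that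
\begin{equation}\label{eq:conj}
\operatorname{sdepth}(I)\ \ge\ \operatorname{sdepth}(R/I)
\end{equation}
for every nonzero proper monomial ideal $I\subset R$. We show that \eqref{eq:conj} can fail.

Let $D\ge1$ and $\rho\ge2$. Let $V$ be a set that is the disjoint union of $D$ \emph{blocks}, each with exactly $\rho$ elements, and put $n=|V|=\rho D$. Take $R=\mathbb K[x_v:v\in V]$, write $x_C=\prod_{v\in C}x_v$ for $C\subseteq V$, and set
\[
\Gamma=\{A\subseteq V:\ |A\cap W|\le1\text{ for every block }W\},\qquad I_{D,\rho}=(x_{V\setminus F}:F\in\Gamma).
\]
Every $F\in\Gamma$ is contained in a \emph{transversal}, a set with exactly one element in each block. Hence $I_{D,\rho}$ is generated by the monomials $x_{V\setminus F}$ with $F$ a transversal; it is the product, over all blocks $W$, of the squarefree Veronese ideals $(x_{W\setminus\{p\}}:p\in W)$ of degree $\rho-1$. It is nonzero and proper.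

\begin{theorem}\label{thm:A}
Let $\mathbb K$ be any field. Let $\mu=3\cdot7^6+12\cdot7^2=353535$, $u=\mu+1$, $D=6u+\mu=2474751$ and $\rho=7u=D+1$. Then
\[
\operatorname{sdepth}(I_{D,\rho})=n-D\qquad\text{and}\qquad\operatorname{sdepth}(R/I_{D,\rho})\ge n-D+1 .
\]
In particular, \eqref{eq:conj} is false for $I=I_{D,\rho}$.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $\mathbb K$ be any field. For every $g\ge1$ there is a squarefree monomial ideal $I$ in a polynomial ring $R$ over $\mathbb K$ with $\operatorname{sdepth}(R/I)\ge\operatorname{sdepth}(I)+g$.
\end{theorem}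

Thus no inequality $\operatorname{sdepth}(I)\ge\operatorname{sdepth}(R/I)-c$ with a constant $c$ holds for all $I$.

Section~\ref{sec:intervals} translates Stanley decompositions into partitions of families of subsets of $V$ into intervals and determines $\operatorname{sdepth}(I_{D,\rho})$ for $\rho>D$. Section~\ref{sec:first} shows the main device, the erasing of an element chosen by a sum, in an example with six variables. Sections~\ref{sec:boxes}--\ref{sec:fibers} construct the partition that proves Theorem~\ref{thm:A}, and Section~\ref{sec:gap} combines several copies of it to prove Theorem~\ref{thm:B}.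

\section{Interval partitions and the Stanley depth of the ideal}\label{sec:intervals}

For $B\subseteq C$ the \emph{interval} $[B,C]$ is the family $\{A:B\subseteq A\subseteq C\}$; we call $B$ its \emph{bottom}. The \emph{cost} of a family $\mathcal A$ of subsets of a finite set, written $\operatorname{cost}(\mathcal A)$, is the least integer $s\ge0$ such that $\mathcal A$ can be partitioned into intervals whose bottoms have at most $s$ elements. Two rules will be used throughout.
\begin{itemize}
\item \emph{Unions.} If $\mathcal A$ is the disjoint union of families of cost at most $s$, then $\operatorname{cost}(\mathcal A)\le s$.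
\item \emph{Products.} Let $V=V_1\sqcup\dots\sqcup V_m$ and $\mathcal A_j\subseteq2^{V_j}$. Then the family $\{A\subseteq V:A\cap V_j\in\mathcal A_j\text{ for all }j\}$ has cost at most $\sum_j\operatorname{cost}(\mathcal A_j)$. Indeed, it is partitioned into the intervals $[\bigcup_jB_j,\bigcup_jC_j]$, where $[B_j,C_j]$ runs over a partition of $\mathcal A_j$.
\end{itemize}

Let $I=I_{D,\rho}$. We call the members of $\Gamma$ \emph{faces} and the members of $\mathcal N=2^V\setminus\Gamma$ \emph{nonfaces}. For a monomial $w$ let $z(w)$ be the set of all $v\in V$ such that $x_v$ does not divide $w$. The squarefree monomial $x_{V\setminus F}$ divides $w$ if and only if $z(w)\subseteq F$, and subsets of faces are faces. Therefore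
\begin{equation}\label{eq:membership}
w\in I\iff z(w)\in\Gamma .
\end{equation}

\begin{lemma}\label{lem:cost}
We have $\operatorname{sdepth}(I)\ge n-\operatorname{cost}(\Gamma)$ and $\operatorname{sdepth}(R/I)\ge n-\operatorname{cost}(\mathcal N)$.
\end{lemma}

\begin{proof}
Let $B\subseteq C\subseteq V$. A monomial $w$ satisfies $z(w)\subseteq C$ if and only if $x_{V\setminus C}$ divides $w$, and $B\subseteq z(w)$ if and only if $w$ involves only variables $x_v$ with $v\in V\setminus B$. Since $V\setminus C\subseteq V\setminus B$, the monomials $w$ with $z(w)\in[B,C]$ are exactly the monomials of $x_{V\setminus C}\,\mathbb K[x_v:v\in V\setminus B]$.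

Let $\mathcal N=\bigsqcup_l[B_l,C_l]$ with all $|B_l|\le s=\operatorname{cost}(\mathcal N)$. By \eqref{eq:membership}, the classes of the monomials $w$ with $z(w)\in\mathcal N$ form a basis of $R/I$. Each such $w$ lies in exactly one of the spaces $x_{V\setminus C_l}\mathbb K[x_v:v\in V\setminus B_l]$, and no monomial of these spaces lies in $I$. Hence
\[
R/I=\bigoplus_l\overline{x_{V\setminus C_l}}\;\mathbb K[x_v:v\in V\setminus B_l]
\]
is a Stanley decomposition, and each summand has $n-|B_l|\ge n-s$ variables. The same argument with $\Gamma$ in place of $\mathcal N$ gives a Stanley decomposition of $I$.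
\end{proof}

The ideals $I_{D,\rho}$ are chosen because, for large blocks, they have many generators and few squarefree monomials in the next degree. This pins their Stanley depth at the value given by the trivial partition of $\Gamma$ into one-element intervals.

\begin{lemma}\label{lem:ideal}
We have $n-D\le\operatorname{sdepth}(I_{D,\rho})\le n-D+D/\rho$. In particular, $\operatorname{sdepth}(I_{D,\rho})=n-D$ if $\rho>D$.
\end{lemma}

\begin{proof}
The intervals $[A,A]$ with $A\in\Gamma$ show $\operatorname{cost}(\Gamma)\le D$, and the lower bound follows from Lemma~\ref{lem:cost}.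

For the upper bound we compare dimensions in the total degrees $a=n-D$ and $a+1$. The ideal $I$ is generated by the $\rho^D$ monomials $x_{V\setminus F}$ of degree $a$, with $F$ a transversal, so $\dim I_a=\rho^D$ and $I_b=0$ for $b<a$. Let $I=\bigoplus_iu_i\mathbb K[Z_i]$ be a Stanley decomposition with all $|Z_i|\ge d$. Every $u_i$ has degree at least $a$, so a summand contributes one dimension to $I_a$ if $\deg u_i=a$ and nothing otherwise. Hence exactly $\rho^D$ of the $u_i$ have degree $a$. Each of them contributes $|Z_i|\ge d$ dimensions to $I_{a+1}$, so $d\rho^D\le\dim I_{a+1}$.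

A monomial in $I_{a+1}$ has the form $x_vx_{V\setminus F}$ with $F$ a transversal. If $v\notin F$, the monomial is divisible by $x_v^2$ and determines both $v$ and $F$; there are $(n-D)\rho^D$ such monomials. If $v\in F$, the monomial is $x_{V\setminus F'}$ with $F'$ a face of size $D-1$; there are $D\rho^{D-1}$ such faces. Thus $d\rho^D\le(n-D)\rho^D+D\rho^{D-1}$, that is, $d\le n-D+D/\rho$. If $\rho>D$, the integer $d$ is at most $n-D$.
\end{proof}

By the two lemmas, $I_{D,\rho}$ violates \eqref{eq:conj} as soon as $\rho>D$ and $\operatorname{cost}(\mathcal N)\le D-1$. The rest is combinatorics.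

\section{First partitions of the nonfaces}\label{sec:first}

From now on every block is identified with $\mathbb Z_\rho=\{0,1,\dots,\rho-1\}$, which we use both as a cyclic group and as a linearly ordered set. A set $A\subseteq V$ is \emph{crowded} in a block $W$ if $|A\cap W|\ge2$ and \emph{sparse} in $W$ otherwise; so $A$ is a nonface if and only if it is crowded in some block. Among the subsets of one block $W$,
\begin{itemize}
\item the family of all subsets is the interval $[\emptyset,W]$ and has cost $0$;
\item the family of sparse subsets has cost at most $1$, by one-element intervals;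
\item the family of crowded subsets has cost at most $2$: sorting a set by its two smallest elements $p<q$ gives the intervals $[\{p,q\},\{p,q\}\cup\{r:r>q\}]$.
\end{itemize}
In a product over blocks, a sparse block therefore costs $1$, a crowded block costs $2$, and an unconstrained block is free.

Order the blocks and sort the nonfaces by the first block in which they are crowded. If this is the $i$th block, the earlier blocks are sparse and the later ones are unconstrained, so the class has cost at most $(i-1)+2=i+1$. This gives $\operatorname{cost}(\mathcal N)\le D+1$ and $\operatorname{sdepth}(R/I)\ge n-D-1$, which is two short of the goal.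

For $D=1$ nothing can be gained. If $u\mathbb K[Z]$ is a summand of a Stanley decomposition of $R/I$, then $u$ is a scalar multiple of the class of a monomial $w$, and $w'=w\prod_{x\in Z}x\notin I$; so $z(w')$ is a nonface, it has at least two elements, and $|Z|\le n-2$. Hence $\operatorname{sdepth}(R/I_{1,\rho})=n-2$, whereas $\operatorname{sdepth}(I_{1,\rho})=n-1$. With three blocks one can improve on the bound $D+1$.

\begin{example}\label{ex:square}
Let $\rho=2$, $D=3$, with blocks $O_1,O_2,W$, so that $n=6$ and $I$ is a product of three ideals, each generated by two variables. The nonfaces that are crowded in $O_1$ or $O_2$ have cost at most $3$ by the sorting above. The others are the nine sets $F\cup W$, where $F\subseteq O_1\cup O_2$ is sparse in both blocks. Write $F=(a,b)$ with $a,b\in\{0,1,\ast\}$, where $\ast$ marks an empty block; these $F$ are the empty set, the four vertices and the four edges of a $4$-cycle. The four sets $(a,b)\cup W$ of size $4$ are the expensive ones. From such a set erase the element of $O_1$ if $a+b$ is even and the element of $O_2$ if $a+b$ is odd. The four results are distinct, so the sets $F$ are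 partitioned into
\[
[(\ast,0),(0,0)],\quad[(\ast,1),(1,1)],\quad[(0,\ast),(0,1)],\quad[(1,\ast),(1,0)],\quad\{(\ast,\ast)\}.
\]
Adding $W$ gives intervals with bottoms of size at most $3$. Hence $\operatorname{cost}(\mathcal N)\le3=D$ and $\operatorname{sdepth}(R/I_{3,2})\ge3$.

Here $\rho<D$, and the same partition helps the ideal: the faces $F\cup A$ with $A\subseteq W$ sparse form a product of cost at most $1+1=2$, so $\operatorname{sdepth}(I_{3,2})\ge4>n-D$. This also shows that the second statement of Lemma~\ref{lem:ideal} fails without the hypothesis $\rho>D$.
\end{example}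

When $\rho>D$ there are fewer faces of size $D-1$ than transversals, so no rule can erase one element from every transversal injectively; this is the count in Lemma~\ref{lem:ideal}. The nonfaces have more room. Reserve some blocks as \emph{inner} blocks. For every nonempty set $X$ of inner blocks, the nonfaces crowded exactly in $X$ carry their own copy of the faces on the remaining \emph{outer} blocks. An erasing rule has to be injective only among the faces that use it in the same copy, and we are free to distribute the faces over many copies. This is the idea of the proof.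

\section{Reduction to boxes}\label{sec:boxes}

\begin{proposition}\label{prop:main}
Let $\lambda,u\ge1$ be integers with $\lambda u\ge2$, and let $\mu=3\lambda^6+12\lambda^2$, $D=6u+\mu$, $\rho=\lambda u$. Then $\mathcal N$ has a partition into intervals $[B,C]$ with $|B|\le D-1$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:A} from Proposition~\ref{prop:main}]
Take $\lambda=7$ and $u=\mu+1$. Then $\rho=7u=6u+\mu+1=D+1>D$, so $\operatorname{sdepth}(I_{D,\rho})=n-D$ by Lemma~\ref{lem:ideal}. Lemma~\ref{lem:cost} and Proposition~\ref{prop:main} give $\operatorname{sdepth}(R/I_{D,\rho})\ge n-D+1$.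
\end{proof}

The number $\mu$ depends on $\lambda$ alone, so $\rho=\lambda u$ exceeds $D=6u+\mu$ for large $u$ exactly when $\lambda\ge7$. This explains the constants in Theorem~\ref{thm:A}.

The proof of Proposition~\ref{prop:main} occupies this section and the next two. Put $t=6u$. Of the $D=t+\mu$ blocks, $t$ are \emph{outer} blocks $O_{k,c}$ with $k\in\mathbb Z/6$ and $1\le c\le u$, and $\mu$ are \emph{inner} blocks $W_i$ with $i$ in an index set $M$ of size $\mu$. Let $\Omega$ be the family of all subsets $F$ of the union of the outer blocks that are sparse in every outer block, and let $e(F)=t-|F|$ be the number of outer blocks that $F$ leaves empty. Let $\mathcal M=2^M\setminus\{\emptyset\}$.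

A \emph{box} is a subset of $\Omega\times\mathcal M$ of the form $[F^-,F^+]\times[X_0,X_1]$ with $F^-\subseteq F^+\in\Omega$ and $\emptyset\ne X_0\subseteq X_1\subseteq M$. Its \emph{saving} is the integer
\[
|F^+\setminus F^-|+e(F^+)+|X_1\setminus X_0|-|X_0| .
\]
Each erased outer element, each empty outer block and each unconstrained inner block saves one unit against $D$, and each inner block that is required to be crowded loses one.

\begin{lemma}\label{lem:boxes}
If $\Omega\times\mathcal M$ has a partition into boxes of saving at least $1$, then $\operatorname{cost}(\mathcal N)\le D-1$.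
\end{lemma}

\begin{proof}
Sort the nonfaces that are crowded in some outer block by the first such block, in a fixed order of the outer blocks, and leave the later outer blocks and all inner blocks unconstrained. Each class has cost at most $(t-1)+2=t+1\le D-1$, because $\mu\ge2$.

For each remaining nonface $A$, the part $F(A)$ of $A$ in the outer blocks lies in $\Omega$, and the set $X(A)=\{i\in M:|A\cap W_i|\ge2\}$ is nonempty. Conversely, every $A\subseteq V$ with $F(A)\in\Omega$ and $X(A)\ne\emptyset$ is a remaining nonface. A partition of $\Omega\times\mathcal M$ into boxes therefore pulls back along $A\mapsto(F(A),X(A))$ to a partition of the remaining nonfaces. The preimage of $[F^-,F^+]\times[X_0,X_1]$ is a product: the outer part ranges over the interval $[F^-,F^+]$, the blocks $W_i$ with $i\in X_0$ are crowded, those with $i\in X_1\setminus X_0$ are unconstrained, and those with $i\notin X_1$ are sparse. Its cost is at most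
\[
|F^-|+2|X_0|+(\mu-|X_1|)=\bigl(t-e(F^+)-|F^+\setminus F^-|\bigr)+\mu+|X_0|-|X_1\setminus X_0|,
\]
which is $D$ minus the saving of the box.
\end{proof}

The first thing to try is to partition each \emph{fiber} $\{F\}\times\mathcal M$ separately into \emph{vertical} boxes $\{F\}\times[X_0,X_1]$, whose saving is $e(F)+|X_1\setminus X_0|-|X_0|$. Order $M$ linearly and sort the sets $X\in\mathcal M$ by their first element $i$. The class of $i$ is the interval $[\{i\},\{i\}\cup U_i]$, where $U_i$ is the set of elements after $i$, and the saving is $e(F)+|U_i|-1$. For $e(F)\ge2$ this is always at least $1$. For $e(F)\le1$ it fails at the end of the order, and parity shows that no other choice of vertical boxes succeeds: an interval with more than one element has even size and $|\mathcal M|=2^\mu-1$ is odd, so some interval has $X_0=X_1$, and its saving is $e(F)-|X_0|\le0$. Over every $F$ with $e(F)\le1$ we must therefore use boxes that extend in the direction of $\Omega$.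

\section{Erasable elements and labels}\label{sec:labels}

The plan is to place a small set $Q(F)\subseteq M$ at the end of the order for each $F$ with $e(F)\le1$, and to cover the pairs $(F,X)$ with $\emptyset\ne X\subseteq Q(F)$ by boxes $[F\setminus Y,F]\times\{X\}$ that erase a set $Y$ of outer elements. Two difficulties arise. These boxes must be disjoint, which is the subject of this section. And they remove pieces from the fibers over the sets $F\setminus Y'$ with $Y'\subseteq Y$, whose remainders must still be partitioned; this is done in Section~\ref{sec:fibers}.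

\subsection*{Erasing one element from a group}
The blocks $O_{k,1},\dots,O_{k,u}$ form \emph{group} $k$. For $F\in\Omega$ let $F_k$ be the part of $F$ in group $k$, and call group $k$ \emph{full} in $F$ if $F$ meets all $u$ of its blocks. A group has $\rho^u$ full configurations and $u\rho^{u-1}$ configurations with exactly one empty block; the ratio is $\rho/u=\lambda$. A rule that erases one element from a full group can thus be injective only after the full configurations are sorted into at least $\lambda$ classes. The following rule needs exactly $\lambda$.

Let group $k$ be full in $F$ and let $\sigma_k(F)\in\{0,\dots,\rho-1\}$ be the sum modulo $\rho$ of the $u$ elements of $F_k$. Since $\rho=\lambda u$, division by $\lambda$ gives unique integers $c_k(F)$ and $\ell_k(F)$ with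
\[
\sigma_k(F)=\lambda\,(c_k(F)-1)+\ell_k(F),\qquad1\le c_k(F)\le u,\quad0\le\ell_k(F)<\lambda .
\]
Let $p_k(F)$ be the element of $F$ in the block $O_{k,c_k(F)}$. This is the element we may erase from group $k$. Example~\ref{ex:square} is the case $u=2$, $\lambda=1$.

\begin{lemma}\label{lem:erase}
Let group $k$ be full in $F$ and in $G$. If $\ell_k(F)=\ell_k(G)$ and $F_k\setminus\{p_k(F)\}=G_k\setminus\{p_k(G)\}$, then $F_k=G_k$.
\end{lemma}

\begin{proof}
The common set leaves exactly one block of group $k$ empty, and the index of this block is both $c_k(F)$ and $c_k(G)$. Together with $\ell_k(F)=\ell_k(G)$ this gives $\sigma_k(F)=\sigma_k(G)$. So $F_k$ and $G_k$ agree in all blocks but one and have the same sum modulo $\rho$; hence they agree in the last block as well.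
\end{proof}

After the erasure the position of the empty block remembers $c_k(F)$, and only the residue $\ell_k(F)$ has to be stored elsewhere. It is stored in the choice of $Q(F)$. Because there are only $\lambda$ residues, the number of inner blocks needed does not grow with $u$.

\subsection*{Label sets}
A box $[F\setminus Y,F]\times\{X\}$ has saving $|Y|+e(F)-|X|$. This is at least $1$ if $|Y|=2|X|$ and $e(F)=0$, or if $|Y|=|X|$ and $e(F)=1$. So we attach to each element of $Q(F)$ two erasable elements in the first case and one in the second. We take $|Q(F)|=3$ in the first case, which requires six full groups, and $|Q(F)|=2$ in the second, which requires two; Remark~\ref{rem:sizes} explains these sizes.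

Since $\mu=3\lambda^6+2\cdot6\lambda^2$, we can write $M$ as the disjoint union of the following \emph{label sets}: a triple $Q_\kappa$ for each $\kappa\in\{0,\dots,\lambda-1\}^6$, and a pair $Q_{k,\ell,\ell'}$ for each $k\in\mathbb Z/6$ and $0\le\ell,\ell'<\lambda$. Fix a numbering of the elements of each label set, and represent $\mathbb Z/6$ by $1,\dots,6$. For $F\in\Omega$ define $Q(F)\subseteq M$ and sets $T_F(i)\subseteq F$ for $i\in Q(F)$ as follows.
\begin{itemize}
\item If $e(F)=0$, all groups are full. Let $Q(F)=Q_\kappa=\{a_1,a_2,a_3\}$ with $\kappa=(\ell_1(F),\dots,\ell_6(F))$, and let $T_F(a_m)=\{p_{2m-1}(F),p_{2m}(F)\}$ for $m=1,2,3$.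
\item If $e(F)=1$, exactly one group $k$ is not full. Let $Q(F)=Q_{k,\ell,\ell'}=\{b_1,b_2\}$ with $\ell=\ell_{k+1}(F)$ and $\ell'=\ell_{k+2}(F)$, and let $T_F(b_m)=\{p_{k+m}(F)\}$ for $m=1,2$.
\item If $e(F)\ge2$, let $Q(F)=\emptyset$.
\end{itemize}
The sets $T_F(i)$ with $i\in Q(F)$ are pairwise disjoint. For $X\subseteq Q(F)$ put $T_F(X)=\bigcup_{i\in X}T_F(i)$, and put $T(F)=T_F(Q(F))$.

\begin{lemma}\label{lem:unique}
Let $F,G\in\Omega$ with $Q(F)=Q(G)\ne\emptyset$. If the intervals $[F\setminus T(F),F]$ and $[G\setminus T(G),G]$ have a common element, then $F=G$.
\end{lemma}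

\begin{proof}
Let $Q$ be the common label set and $H$ the common element. If $Q=Q_\kappa$ is a triple, let $\mathcal K=\mathbb Z/6$; if $Q=Q_{k,\ell,\ell'}$ is a pair, let $\mathcal K=\{k+1,k+2\}$. In both cases the groups $j\in\mathcal K$ are full in $F$ and in $G$, the index of $Q$ gives $\ell_j(F)=\ell_j(G)$ for $j\in\mathcal K$, and $T(F)=\{p_j(F):j\in\mathcal K\}$, $T(G)=\{p_j(G):j\in\mathcal K\}$. For $j\notin\mathcal K$ nothing is erased, so $F_j=H_j=G_j$. Let $j\in\mathcal K$. Then $H_j$ is $F_j$ or $F_j\setminus\{p_j(F)\}$, and it is $G_j$ or $G_j\setminus\{p_j(G)\}$. If group $j$ is full in $H$, then $F_j=H_j=G_j$. If not, then $F_j\setminus\{p_j(F)\}=H_j=G_j\setminus\{p_j(G)\}$, and Lemma~\ref{lem:erase} gives $F_j=G_j$.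
\end{proof}

For $F\in\Omega$ and $\emptyset\ne X\subseteq Q(F)$ define the \emph{exceptional box}
\[
\beta(F,X)=[F\setminus T_F(X),F]\times\{X\}.
\]

\begin{lemma}\label{lem:exceptional}
The exceptional boxes have saving at least $1$ and are pairwise disjoint.
\end{lemma}

\begin{proof}
The saving of $\beta(F,X)$ is $2|X|-|X|=|X|\ge1$ if $e(F)=0$, and $|X|+1-|X|=1$ if $e(F)=1$. Suppose that $\beta(F,X)$ and $\beta(G,X')$ contain a common pair $(H,X'')$. Then $X=X''=X'$. This nonempty set lies in the label sets $Q(F)$ and $Q(G)$, and distinct label sets are disjoint, so $Q(F)=Q(G)$. Finally $H$ lies in $[F\setminus T(F),F]$ and in $[G\setminus T(G),G]$, so $F=G$ by Lemma~\ref{lem:unique}.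
\end{proof}

\section{Completing the partition fiber by fiber}\label{sec:fibers}

Fix $F\in\Omega$ and write $e=e(F)$. Let $\mathcal E(F)$ be the family of all $X\in\mathcal M$ such that $(F,X)$ lies in an exceptional box. We must partition $\mathcal M\setminus\mathcal E(F)$ into intervals $[X_0,X_1]$ whose vertical boxes have saving at least $1$. First we describe what has been removed. Because every element of a label set controls its own erasable elements, the removed family is a union of intervals, each inside its own label set, together with the nonempty subsets of $Q(F)$.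

Let $G_1,\dots,G_w$ be the sets $G\in\Omega$ with $G\ne F$, $Q(G)\ne\emptyset$ and $F\in[G\setminus T(G),G]$. Put
\[
Q_j=Q(G_j),\qquad Y_j=G_j\setminus F,\qquad S_j=\{i\in Q_j:Y_j\cap T_{G_j}(i)\ne\emptyset\}.
\]

\begin{lemma}\label{lem:fiber}
With this notation the following hold.
\begin{enumerate}
\item[(a)] The sets $Q(F),Q_1,\dots,Q_w$ are pairwise disjoint.
\item[(b)] $\mathcal E(F)$ is the union of $2^{Q(F)}\setminus\{\emptyset\}$ and the intervals $[S_j,Q_j]$, $j=1,\dots,w$.
\item[(c)] $e+|Q(F)|\ge2$, and for each $j$ we have $1\le|S_j|\le e$ and $e+|Q_j|\ge4$.
\end{enumerate}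
\end{lemma}

\begin{proof}
(a) The set $F$ lies in $[G\setminus T(G),G]$ for $G=G_1,\dots,G_w$ and for $G=F$. By Lemma~\ref{lem:unique}, no two of these $G$ have the same label set, and distinct label sets are disjoint.

(b) We have $(F,X)\in\beta(G,X)$ if and only if $\emptyset\ne X\subseteq Q(G)$, $F\subseteq G$ and $G\setminus F\subseteq T_G(X)$. For $G=F$ this holds for every nonempty $X\subseteq Q(F)$. Otherwise $G$ must be some $G_j$. Since $Y_j\subseteq T(G_j)$ and the sets $T_{G_j}(i)$ are pairwise disjoint, $Y_j\subseteq T_{G_j}(X)$ holds if and only if $S_j\subseteq X$.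

(c) The sum $e+|Q(F)|$ equals $3$ for $e\le1$ and equals $e$ for $e\ge2$. Since $\emptyset\ne Y_j\subseteq T(G_j)$, the set $S_j$ is nonempty, and disjointness of the $T_{G_j}(i)$ gives $|S_j|\le|Y_j|$. Moreover $e=e(G_j)+|Y_j|$, so $|S_j|\le e$. If $e(G_j)=0$, then $|Q_j|=3$ and $e\ge1$. If $e(G_j)=1$, then $|Q_j|=2$ and $e\ge2$. In both cases $e+|Q_j|\ge4$.
\end{proof}

\begin{lemma}\label{lem:vertical}
The family $\mathcal M\setminus\mathcal E(F)$ has a partition into intervals $[X_0,X_1]$ with $e+|X_1\setminus X_0|-|X_0|\ge1$.
\end{lemma}

\begin{proof}
We call $e+|X_1\setminus X_0|-|X_0|$ the saving of $[X_0,X_1]$. Choose $s_j\in S_j$ for each $j$. Order $M$ linearly: first $s_1,\dots,s_w$, then the other elements outside $Q(F)$, and last the elements of $Q(F)$; this is possible by Lemma~\ref{lem:fiber}(a). Let $U_i$ be the set of elements after $i$, and let $\mathcal C_i=[\{i\},\{i\}\cup U_i]$ be the class of the sets with first element $i$. The order is chosen so that each removed piece lies in classes of a known kind. A set in $[S_j,Q_j]$ contains $s_j$ and, by (a), no other $s_{j'}$, so its first element is $s_j$; thus $[S_j,Q_j]\subseteq\mathcal C_{s_j}$.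 The nonempty subsets of $Q(F)$ are exactly the sets whose first element lies in $Q(F)$. We partition $\mathcal C_i\setminus\mathcal E(F)$ for each $i$.

\emph{Case $i\in Q(F)$.} Here $\mathcal C_i\subseteq\mathcal E(F)$, and nothing is left.

\emph{Case $i\notin Q(F)\cup\{s_1,\dots,s_w\}$.} Here $\mathcal C_i$ is disjoint from $\mathcal E(F)$, and we use it as one interval. Since $U_i\supseteq Q(F)$, its saving is at least $e+|Q(F)|-1\ge1$ by (c).

\emph{Case $i=s_j$.} Here $\mathcal C_i\cap\mathcal E(F)=[S_j,Q_j]$. Let $P=Q_j\setminus\{s_j\}$. By (a), $P$ contains none of $s_1,\dots,s_w$, so $P\subseteq U_i$. Write $U_i\setminus P=\{g_1,\dots,g_z\}$. The sets in $\mathcal C_i$ that are not contained in $Q_j$ contain some $g_l$. Sorting them by the smallest such $l$ gives the intervals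
\begin{equation}\label{eq:two}
\bigl[\{s_j,g_l\},\ \{s_j,g_l\}\cup P\cup\{g_{l+1},\dots,g_z\}\bigr],\qquad l=1,\dots,z,
\end{equation}
of saving at least $e+|P|-2=e+|Q_j|-3\ge1$ by (c). The sets in $\mathcal C_i$ that are contained in $Q_j$ form the interval $[\{s_j\},Q_j]$, and it remains to partition $[\{s_j\},Q_j]\setminus[S_j,Q_j]$. Recall that $|S_j|\le|Q_j|\le3$ and $|S_j|\le e$.
\begin{itemize}
\item If $S_j=\{s_j\}$, this family is empty.
\item If $S_j=\{s_j,x\}$, it consists of the sets that do not contain $x$, so it is the interval $[\{s_j\},Q_j\setminus\{x\}]$, of saving at least $e-1\ge1$.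
\item If $S_j=Q_j=\{s_j,x,y\}$, it consists of $\{s_j\}$, $\{s_j,x\}$, $\{s_j,y\}$. As one-element intervals these have saving at least $e-2\ge1$. \qedhere
\end{itemize}
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:main}]
The exceptional boxes are pairwise disjoint and cover exactly the pairs $(F,X)$ with $X\in\mathcal E(F)$. The vertical boxes $\{F\}\times[X_0,X_1]$ given by Lemma~\ref{lem:vertical} partition the remaining pairs. All these boxes have saving at least $1$ by Lemmas~\ref{lem:exceptional} and~\ref{lem:vertical}, so Lemma~\ref{lem:boxes} applies.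
\end{proof}

This completes the proof of Theorem~\ref{thm:A}.

\begin{remark}\label{rem:sizes}
The sizes of the label sets come from the last interval in \eqref{eq:two}, for $l=z$, whose saving is exactly $e+|Q_j|-3$. Its bottom has two elements, and its only free directions are the elements of $P$. Erasing one element from a set $G$ with $e(G)=0$ leads to a fiber with $e=1$, where this interval needs $|Q(G)|\ge3$. Erasing one element from a set $G$ with $e(G)=1$ leads to a fiber with $e=2$, where it needs $|Q(G)|\ge2$. A triple with two erasable elements per member accounts for the six groups.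
\end{remark}

\section{An unbounded gap}\label{sec:gap}

To gain $g$ instead of $1$, we take $h\ge g$ disjoint copies of the configuration of Proposition~\ref{prop:main}. A set is a nonface of the union if and only if it is a nonface in at least one copy, so the nonfaces are sorted by the nonempty set $J\subseteq[h]=\{1,\dots,h\}$ of these copies, and we group the sets $J$ into intervals $[J_0,J_1]$. A copy in $J_1\setminus J_0$ is unconstrained and saves $D$, a copy in $J_0$ saves only $1$, and the other copies save nothing. As before, parity forces a one-element interval $J_0=J_1$, which saves only $|J_0|$. Sorting by the first element makes this interval $\{\{h\}\}$, with saving $1$. We need it to be $\{[h]\}$. For $h=3$ this is achieved by the cyclic partition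
\begin{equation}\label{eq:cyclic}
[\{1\},\{1,2\}]\ \sqcup\ [\{2\},\{2,3\}]\ \sqcup\ [\{3\},\{1,3\}]\ \sqcup\ \{\{1,2,3\}\}
\end{equation}
of the seven nonempty subsets, and it can be iterated.

\begin{lemma}\label{lem:three}
Let $h=3^k$ with $k\ge0$. The nonempty subsets of $[h]$ can be partitioned into intervals $[J_0,J_1]$ of which exactly one has $J_0=J_1$, and for this one $J_0=J_1=[h]$.
\end{lemma}

\begin{proof}
We use induction on $k$. For $k=0$ the only nonempty subset is $[1]$. Let $k\ge1$ and split $[h]=L_1\sqcup L_2\sqcup L_3$ with $|L_a|=3^{k-1}$; the nonempty subsets of each $L_a$ have a partition as in the lemma. For $J\ne\emptyset$ let $\tau(J)=\{a:J\cap L_a\ne\emptyset\}$, and sort the sets $J$ by the part of \eqref{eq:cyclic} that contains $\tau(J)$.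

The condition $\tau(J)\in[\{a\},\{a,b\}]$ says that $J\cap L_a$ is nonempty, $J\cap L_b$ is arbitrary and $J$ misses the third set. These $J$ are partitioned into the intervals $[J_0,J_1\cup L_b]$, where $[J_0,J_1]$ runs over the partition for $L_a$. Each of them has more than one element, since $L_b\ne\emptyset$. The condition $\tau(J)=\{1,2,3\}$ says that $J\cap L_a$ is nonempty for all $a$, and we take the product of the three partitions. A product of intervals has one element if and only if each factor has one element, which happens only for the factors $\{L_1\},\{L_2\},\{L_3\}$, with product $\{[h]\}$.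
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Choose $h=3^k\ge g$ and let
\[
\lambda=6h+1,\qquad\mu=3\lambda^6+12\lambda^2,\qquad u=h\mu+1,\qquad D=6u+\mu,\qquad\rho=\lambda u .
\]
Then $\rho=6hu+u=6hu+h\mu+1=hD+1$. Let $I=I_{hD,\rho}$, on a set $V$ of $hD$ blocks with $n=\rho hD$ elements. Since $\rho>hD$, Lemma~\ref{lem:ideal} gives $\operatorname{sdepth}(I)=n-hD$.

Write $V=V^{(1)}\sqcup\dots\sqcup V^{(h)}$, where each $V^{(j)}$ is a union of $D$ blocks, and let $\Gamma^{(j)}$ and $\mathcal N^{(j)}$ be the faces and nonfaces in $V^{(j)}$. Then $\operatorname{cost}(\mathcal N^{(j)})\le D-1$ by Proposition~\ref{prop:main}, and $\operatorname{cost}(\Gamma^{(j)})\le D$ by one-element intervals. For $A\subseteq V$ let $J(A)=\{j:A\cap V^{(j)}\in\mathcal N^{(j)}\}$; the set $A$ is a nonface if and only if $J(A)\ne\emptyset$. So the family $\mathcal N$ of nonfaces in $V$ is the disjoint union of the families $\{A:J_0\subseteq J(A)\subseteq J_1\}$, where $[J_0,J_1]$ runs over the partition of Lemma~\ref{lem:three}. Each such family is a product, with factor $\mathcal N^{(j)}$ for $j\in J_0$, the interval $[\emptyset,V^{(j)}]$ for $j\in J_1\setminus J_0$,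 and $\Gamma^{(j)}$ for $j\notin J_1$. Its cost is at most
\[
(D-1)|J_0|+D\,(h-|J_1|)=hD-|J_0|-D\,|J_1\setminus J_0| .
\]
If $J_0=J_1=[h]$, this equals $hD-h$. Otherwise $|J_0|\ge1$ and $|J_1\setminus J_0|\ge1$, so it is at most $hD-1-D\le hD-h$, because $D\ge u>h$. Hence $\operatorname{cost}(\mathcal N)\le hD-h$, and Lemma~\ref{lem:cost} gives
\[
\operatorname{sdepth}(R/I)\ge n-hD+h=\operatorname{sdepth}(I)+h\ge\operatorname{sdepth}(I)+g. \qedhere
\]
\end{proof}

For $h=1$ the parameters in this proof are $\lambda=7$ and $u=\mu+1$, and the ideal is that of Theorem~\ref{thm:A}.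

\begin{thebibliography}{9}

\bibitem{source}
\emph{Depth, Stanley Depth and Dimension of Edge Ideals Corresponding to Some Classes of Graphs},
\texttt{https://repositories.nust.edu.pk/\allowbreak xmlui/\allowbreak bitstream/\allowbreak handle/\allowbreak 123456789/\allowbreak 26210/\allowbreak Malik\%20Muhammad\%20\allowbreak Sulman\%20Shahid.pdf?\allowbreak isAllowed=y\&sequence=1}

\end{thebibliography}
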